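\title{Unambiguous recognizable picture languages are not closed under complementation}

\begin{abstract}
We show that the family $\mathrm{UREC}$ of picture languages recognized by unambiguous tiling systems is not closed under complementation. We construct a language over a one-letter alphabet that is recognized by an unambiguous tiling system, while its complement is recognized by no tiling system at all. At a fixed height such a picture is just its width $n$, and $n$ is accepted when it satisfies one of a family of pairwise incompatible congruences. The congruences are built from a tournament with large domination number, so that refuting all of them at once requires a modulus with far more prime factors than any one of them has. The same family gives unary unambiguous automata with at most $N$ states whose complements need $N^{\Omega(\log\log N)}$ states in every nondeterministic automaton.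
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Pictures, tiling systems and the problem}

Let $\Sigma$ be a finite alphabet. A \emph{picture} of size $(m,n)$ over $\Sigma$ is a rectangular array of symbols of $\Sigma$ with $m$ rows and $n$ columns; $m$ is its height and $n$ its width. The set of all pictures with $m,n\ge1$ is $\Sigma^{++}$, and a \emph{picture language} is a subset of $\Sigma^{++}$. For a picture $p$ of size $(m,n)$, let $\hat p$ be the picture of size $(m+2,n+2)$ obtained by surrounding $p$ with a border of a new symbol $\#$. A \emph{tile} is a picture of size $(2,2)$, and the tiles of $\hat p$ are its $2\times2$ subpictures. For a finite alphabet $\Gamma$ and a set $\Theta$ of tiles over $\Gamma\cup\{\#\}$, the \emph{local language} $L(\Theta)$ consists of all $p'\in\Gamma^{++}$ such that every tile of $\hat{p'}$ lies in $\Theta$.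

A \emph{tiling system} is a quadruple $\mathcal T=(\Sigma,\Gamma,\Theta,\pi)$ with $\Gamma$ and $\Theta$ as above and a map $\pi\colon\Gamma\to\Sigma$, applied to pictures cell by cell. It \emph{recognizes} the language $L(\mathcal T)=\pi(L(\Theta))$. A \emph{preimage} of $p\in\Sigma^{++}$ is a picture $p'\in L(\Theta)$ with $\pi(p')=p$. One may think of $p'$ as an annotation of $p$ that is guessed and then verified through $2\times 2$ windows. The system is \emph{unambiguous} if every picture in $L(\mathcal T)$ has exactly one preimage. The families of languages recognized by tiling systems and by unambiguous tiling systems are denoted $\mathrm{REC}$ and $\mathrm{UREC}$. We write $a^{m,n}$ for the picture of size $(m,n)$ over the alphabet $\{a\}$.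

\begin{example}\label{ex:squares}
The squares $a^{n,n}$ form a language in $\mathrm{UREC}$. Let $\Gamma=\{0,1\}$ and let $\Theta$ consist of the tiles $\begin{smallmatrix}\alpha&\beta\\ \lambda&\mu\end{smallmatrix}$ that satisfy three implications: if $\alpha,\mu\in\Gamma$ then $\mu=\alpha$; if $\mu\in\Gamma$ and $\alpha=\#$, then $\mu=1$ exactly when $\beta=\lambda=\#$; if $\alpha\in\Gamma$ and $\beta=\lambda=\mu=\#$ then $\alpha=1$. The first two force the cell in row $i$ and column $j$ to be $1$ exactly when $i=j$, so there is at most one preimage, and the third says that the bottom right cell lies on this diagonal.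
\end{example}

It is known that $\mathrm{REC}$ is closed under union, intersection, rotation and projection, but not under complementation; that $\mathrm{UREC}$ is a proper subfamily of $\mathrm{REC}$; and that $\mathrm{UREC}$ is closed under disjoint union, intersection, rotation and injective letter-to-letter projections, but not under row and column concatenation or row and column closure. None of these facts is used below. The closure of $\mathrm{UREC}$ under complementation is stated as an open question in \cite{urec}: is $\Sigma^{++}\setminus L\in\mathrm{UREC}$ for every finite alphabet $\Sigma$ and every $L\in\mathrm{UREC}$ with $L\subseteq\Sigma^{++}$? The answer is no, already over one letter, and the complement can even fall outside $\mathrm{REC}$.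

\begin{theorem}\label{thm:main}
There is a language $L\subseteq\{a\}^{++}$ with $L\in\mathrm{UREC}$ and $\{a\}^{++}\setminus L\notin\mathrm{REC}$. Consequently, for every nonempty finite alphabet $\Sigma$ there is $L\subseteq\Sigma^{++}$ with $L\in\mathrm{UREC}$ and $\Sigma^{++}\setminus L\notin\mathrm{REC}$. In particular $\mathrm{UREC}$ is not closed under complementation.
\end{theorem}

\begin{corollary}\label{cor:between}
Over every nonempty alphabet, no family $\mathcal C$ with $\mathrm{UREC}\subseteq\mathcal C\subseteq\mathrm{REC}$ is closed under complementation.
\end{corollary}

Indeed, the language of Theorem~\ref{thm:main} lies in $\mathcal C$ and its complement lies outside $\mathrm{REC}\supseteq\mathcal C$. The corollary covers, for instance, the languages recognized by tiling systems in which every picture has at most $k$ preimages, for a fixed $k\ge1$ or for some $k$ depending on the system.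

\subsection{A tiling system at a fixed height}\label{sec:height}

To see what the question measures, fix the height $m$ and read a picture over $\{a\}$ column by column. A \emph{column graph} is a finite directed graph $G$, loops allowed, with a set of start vertices and a set of end vertices. An \emph{accepting walk} is a sequence $v_1,\dots,v_n$ of vertices with $n\ge1$, where $v_1$ is a start vertex, $v_n$ is an end vertex and each $v_j\to v_{j+1}$ is an edge. Let $W(G)$ be the set of all $n$ such that $G$ has an accepting walk with $n$ vertices; $G$ is \emph{unambiguous} if there is at most one such walk for every $n$. We call $G$ a column graph \emph{for $K\subseteq\{a\}^{++}$ at height $m$} if $W(G)=\{n\ge1:a^{m,n}\in K\}$.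

\begin{lemma}\label{lem:graph}
Let $\mathcal T=(\{a\},\Gamma,\Theta,\pi)$ be a tiling system and $m\ge1$. There is a column graph with vertex set $\Gamma^m$ whose accepting walks with $n$ vertices are in bijection with the preimages of $a^{m,n}$, for every $n\ge1$. It is a column graph for $L(\mathcal T)$ at height $m$, and it is unambiguous if $\mathcal T$ is.
\end{lemma}

\begin{proof}
Regard words as columns, read from the top down. Call a pair of columns of height $m+2$ admissible if all tiles of the $(m+2)\times2$ array that they form lie in $\Theta$. For $w,w'\in\Gamma^m$, let $w\to w'$ be an edge if $(\#w\#,\#w'\#)$ is admissible; let $w$ be a start vertex if $(\#^{m+2},\#w\#)$ is admissible, and an end vertex if $(\#w\#,\#^{m+2})$ is admissible. If $p'$ has columns $w_1,\dots,w_n\in\Gamma^m$, then $\hat{p'}$ has columns $\#^{m+2},\#w_1\#,\dots,\#w_n\#,\#^{m+2}$, and every tile of $\hat{p'}$ lies in two adjacent columns. So $p'\in L(\Theta)$ if and only if $w_1,\dots,w_n$ is an accepting walk. Since $\pi$ is constant, the preimages of $a^{m,n}$ are the pictures of size $(m,n)$ in $L(\Theta)$.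
\end{proof}

At a single height nothing can go wrong. If $G$ has $N$ vertices, the subset construction gives an unambiguous column graph with $2^N$ vertices for the complementary set of widths: the vertices are the sets of vertices of $G$, the only start vertex is the set of start vertices, each set has an edge to the set of all its successors, and the end vertices are the sets containing no end vertex of $G$. The question is one of growth. By Lemma~\ref{lem:graph}, a language in $\mathrm{REC}$ has column graphs with $2^{O(m)}$ vertices. If $L$ is recognized with a local alphabet $\Gamma$ of at least two letters and its complement is in $\mathrm{REC}$, then the graphs with $N=|\Gamma|^m$ vertices for $L$ can be complemented with $N^{O(1)}$ vertices, not merely with $2^N$.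

For unambiguous graphs it is tempting to expect this. A single cycle is complemented at no cost, by exchanging end vertices and other vertices. In general, let $\mathbf A$ be the adjacency matrix of $G$ and $\mathbf x,\mathbf y$ the indicator vectors of the start and end vertices. The number of accepting walks with $n$ vertices is $\mathbf x^{\top}\mathbf A^{n-1}\mathbf y$. If $G$ is unambiguous, this is the indicator function of $W(G)$, and the indicator function of the complement is $1-\mathbf x^{\top}\mathbf A^{n-1}\mathbf y$. This is an expression of the same form in dimension $N+1$, with the matrix $\mathbf A\oplus(1)$ and the vectors $(-\mathbf x,1)$ and $(\mathbf y,1)$. Only the sign prevents it from being a graph. The following two results say that removing the sign costs more than any polynomial.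

\begin{theorem}\label{thm:columns}
Let $L$ be the language constructed in Section~\ref{sec:urec}, which proves Theorem~\ref{thm:main}. There is a finite alphabet $\Gamma$ such that at every height $m$ the language $L$ has an unambiguous column graph with vertex set $\Gamma^m$, of size $2^{O(m)}$. For all large $m$, every column graph for $\{a\}^{++}\setminus L$ at height $m$ has at least $2^{m(\log_2m-6)/48}$ vertices.
\end{theorem}

A unary \emph{nondeterministic finite automaton} (NFA) has a finite set of states, initial and final states, and a transition relation. It accepts $n\in\mathbb N=\{0,1,2,\dots\}$, that is, the word $a^n$, if there is a run of $n$ transitions from an initial to a final state. It is \emph{unambiguous} if every $n$ has at most one such run.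

\begin{theorem}\label{thm:ufa}
For infinitely many $N$ there is a unary unambiguous finite automaton with at most $N$ states such that every NFA for the complement of its language has $N^{\Omega(\log\log N)}$ states.
\end{theorem}

The proof has a combinatorial, an arithmetic and a computational part. Section~\ref{sec:cert} builds from a tournament a family of pairwise incompatible partial assignments that are individually small but jointly expensive to refute. Section~\ref{sec:primes} turns them into congruences for the width, proves the lower bound at a fixed height and derives Theorem~\ref{thm:ufa}. Section~\ref{sec:urec} constructs one unambiguous tiling system that realizes these congruences at all heights, and Section~\ref{sec:compl} completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:columns}.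

\section{Incompatible certificates from tournaments}\label{sec:cert}

\subsection{What has to be built}\label{sec:goal}

The cycle on $\mathbb Z/d\mathbb Z$ with edges $i\to i+1$, start vertex $1$ and end vertex $r$ accepts the widths $n\equiv r\pmod d$. A disjoint union of such cycles accepts the set $U$ of widths satisfying at least one of the congruences, and it is unambiguous exactly when no width satisfies two of them. A column graph with $N$ vertices for the complement of $U$ contains, on any long accepting walk, a closed part of some length $\ell\le N$. Repeating it produces a whole progression $n_0,n_0+\ell,n_0+2\ell,\dots$ that avoids $U$. So we want pairwise incompatible congruences with small moduli such that every avoiding progression, for a suitable $n_0$, has a large difference $\ell$.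

Take a finite set $X$ of \emph{positions}, distinct primes $q_x$ for $x\in X$, all of roughly the same size, and moduli that are products of some of these primes. Recall the Chinese remainder theorem (CRT): for pairwise coprime moduli, the integers with prescribed residues form exactly one residue class modulo the product. Thus a congruence is the same as a \emph{partial assignment} $\rho\colon S\to\mathbb N$ with \emph{support} $S\subseteq X$, to be read as $n\equiv\rho(x)\pmod{q_x}$ for $x\in S$. The size of the modulus is governed by $|S|$. Two partial assignments with values below the primes exclude each other when they are \emph{incompatible}, that is, when they differ at some common point of their supports. Let $n_0$ be divisible by all the primes and let $H$ be the set of positions $x$ with $q_x\mid\ell$. Along the progression the residues at $H$ stay $0$, and the residues outside $H$ take all combinations of values. The progression therefore avoids $\rho$ only if $H$ contains a position where $\rho$ is defined and nonzero. The size of $\ell$ is governed by $|H|$.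

This leaves a combinatorial task: find pairwise incompatible partial assignments such that every set $H$ meeting all their \emph{nonzero sets} is larger than the largest support by an unbounded factor. The difficulty is that incompatibility forces the supports to intersect pairwise. If no assignment took the value $0$, any single support would meet all nonzero sets, and the factor would be at most $1$. So most conflicts must take place at a point where one of the two assignments is $0$.

\subsection{Tournaments, blocks and certificates}

A \emph{tournament} $T$ on $V=\{0,\dots,M-1\}$ has exactly one of the edges $u\to v$, $v\to u$ for each pair $u\ne v$. Put $\mathrm{In}(b)=\{u:u\to b\}$ and $\mathrm{In}[b]=\mathrm{In}(b)\cup\{b\}$. A set $D\subseteq V$ is \emph{dominating} if $D\cap\mathrm{In}[b]\ne\emptyset$ for all $b\in V$, and $\gamma(T)$ is the least size of a dominating set.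

A tournament decides, for every pair, on whose ground the conflict takes place. As a first attempt let $X=V$ and let $b$ assign $2$ to itself and $1$ to each $u\in\mathrm{In}(b)$. If $b\to b'$, the two assignments differ at $b$. The sets meeting all nonzero sets are the dominating sets, but there are no zeros, and indeed every support $\mathrm{In}[b]$ is itself dominating. The repair is to replace each vertex by a block of $k$ positions. An assignment belonging to $b'$ puts its $1$ at a single position of the block of each $u\in\mathrm{In}(b')$, and it may \emph{choose} this position, so that $H$ is sure to catch it only by containing the whole block. To remain incompatible with all these choices, an assignment belonging to $b$ must be defined on the whole block of $b$. It fills this block with zeros, which do not help $H$, except at one chosen position, where it records all its choices.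

Formally, fix a tournament $T$ on $V$ and an integer $k\ge1$. The positions are $X=V\times\{0,\dots,k-1\}$, and $P_b=\{b\}\times\{0,\dots,k-1\}$ is the \emph{block} of $b$. A \emph{certificate} is a pair $c=(b,\tau)$ with $b\in V$ and $\tau\colon\mathrm{In}[b]\to\{0,\dots,k-1\}$. Put
\[
N_c=\{(u,\tau(u)):u\in\mathrm{In}[b]\},\qquad S_c=P_b\cup N_c,\qquad\text{so}\quad |S_c|=k+|\mathrm{In}(b)|\le k+M-1 .
\]
If $\mathrm{In}[b]=\{u_1<u_2<\cdots\}$, let $\mathrm{code}(\tau)=\sum_i\tau(u_i)k^{i-1}$. For fixed $b$ this is the number with base-$k$ digits $\tau(u_1),\tau(u_2),\dots$, so it is a bijection from the maps $\tau$ onto $\{0,\dots,k^{|\mathrm{In}[b]|}-1\}$. Define $\rho_c\colon S_c\to\{0,1,\dots,k^M+1\}$ by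
\[
\rho_c(b,\tau(b))=2+\mathrm{code}(\tau),\qquad \rho_c(b,i)=0\ \ (i\ne\tau(b)),\qquad \rho_c(u,\tau(u))=1\ \ (u\in\mathrm{In}(b)).
\]
The nonzero set of $\rho_c$ is $N_c$.

\begin{example}\label{ex:triangle}
Let $T$ be the cyclic triangle $0\to1\to2\to0$ and $k=2$. Here $\mathrm{In}[b]=\{b-1,b\}$ modulo $3$. A single vertex $u$ misses $\mathrm{In}[u+2]=\{u+1,u+2\}$, while $\{0,1\}$ is dominating, so $\gamma(T)=2$. There are six positions and $3\cdot 4=12$ certificates, each with a support of three positions and values at most $5$. Attach the primes $7,11,13,17,19,23$ to the positions. The table shows the certificates $c_1$ with $b=1$, $\tau(0)=0$, $\tau(1)=1$; $c_2$ with $b=1$, $\tau(0)=1$, $\tau(1)=1$; and $c_3$ with $b=2$, $\tau(1)=0$, $\tau(2)=0$. Their codes are $2$, $3$ and $0$; a dot marks a position outside the support.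
\[
\begin{array}{c|cc|cc|cc}
x&(0,0)&(0,1)&(1,0)&(1,1)&(2,0)&(2,1)\\
q_x&7&11&13&17&19&23\\
\hline
\rho_{c_1}&1&\cdot&0&4&\cdot&\cdot\\
\rho_{c_2}&\cdot&1&0&5&\cdot&\cdot\\
\rho_{c_3}&\cdot&\cdot&1&\cdot&2&0
\end{array}
\]
The certificates $c_1$ and $c_3$ conflict at $(1,0)$, in the block of the tail of the edge $1\to2$, and there $c_1$ has a zero. The certificates $c_1$ and $c_2$ conflict only at $(1,1)$; without the code they would be compatible.

Now try to avoid all twelve congruences by the multiples of $\ell=7\cdot11\cdot23=1771$, so that $H=\{(0,0),(0,1),(2,1)\}$. The only full block in $H$ is $P_0$, the vertex $0$ misses $\mathrm{In}[2]=\{1,2\}$, and the blocks $P_1$, $P_2$ both have a position outside $H$. This leads to $c_3$, whose nonzero set $\{(1,0),(2,0)\}$ avoids $H$. It asks for $n\equiv1\pmod{13}$, $n\equiv2\pmod{19}$ and $n\equiv0\pmod{23}$. For $n=j\ell$ the last condition is free. Since $\ell\equiv3\pmod{13}$ and $\ell\equiv4\pmod{19}$, the others read $j\equiv9\pmod{13}$ and $j\equiv10\pmod{19}$, and $j=48$ solves both. The same happens for every $H$ with at most three positions, since it contains at most one full block. So each certificate involves three primes, but refuting all of them takes four.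
\end{example}

This is the smallest instance of the construction with a gap: for $M\le2$ we have $\gamma(T)=1$, and for the triangle with $k=1$ both numbers are $2$. The two observations of the example hold in general.

\begin{lemma}[incompatibility]\label{lem:incomp}
If $c\ne c'$ are certificates, there is $x\in S_c\cap S_{c'}$ with $\rho_c(x)\ne\rho_{c'}(x)$.
\end{lemma}

\begin{proof}
Let $c=(b,\tau)$ and $c'=(b',\tau')$. Suppose first that $b=b'$, so $\tau\neq\tau'$, and take $x=(b,\tau(b))\in P_b\subseteq S_c\cap S_{c'}$. If $\tau(b)\ne\tau'(b)$, then $\rho_c(x)\ge2$ and $\rho_{c'}(x)=0$. If $\tau(b)=\tau'(b)$, the two values are $2+\mathrm{code}(\tau)$ and $2+\mathrm{code}(\tau')$, which differ because the code is injective.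

Suppose now that $b\ne b'$. Since $T$ is a tournament, there is an edge between $b$ and $b'$, and after exchanging the names we have $b\to b'$. Take $x=(b,\tau'(b))$. Then $x\in N_{c'}$ and $\rho_{c'}(x)=1$, while $x\in P_b\subseteq S_c$ and $\rho_c$ takes on $P_b$ only the value $0$ and a value at least $2$.
\end{proof}

\begin{lemma}[escaping small sets]\label{lem:hit}
If $H\subseteq X$ and $|H|<k\,\gamma(T)$, then some certificate $c$ has $N_c\cap H=\emptyset$.
\end{lemma}

\begin{proof}
Let $D=\{u\in V:P_u\subseteq H\}$. The blocks are disjoint and have $k$ elements, so $k|D|\le|H|$ and $|D|<\gamma(T)$. Hence $D$ is not dominating, and some $b$ has $\mathrm{In}[b]\cap D=\emptyset$. For each $u\in\mathrm{In}[b]$ the block $P_u$ is not contained in $H$; choose $\tau(u)$ with $(u,\tau(u))\notin H$. Then $c=(b,\tau)$ has $N_c\cap H=\emptyset$.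
\end{proof}

The bound is sharp: the union of the blocks of a smallest dominating set meets every $N_c$. With $k=M$, supports have at most $2M-1$ positions and refutation needs $M\gamma(T)$, a factor larger than $\gamma(T)/2$. It remains to make $\gamma(T)$ unbounded. Let $\gamma_M$ be the maximum of $\gamma(T)$ over all tournaments on $\{0,\dots,M-1\}$.

\begin{lemma}[Erd\H{o}s]\label{lem:erdos}
$\gamma_M>\frac12\log_2M$ for all large $M$.
\end{lemma}

\begin{proof}
Let $h=\lfloor\frac12\log_2M\rfloor$, so $2^{-h}\ge M^{-1/2}$ and $h\le\sqrt M$. Orient each pair independently and uniformly at random. A fixed set $D$ of $h$ vertices is dominating if and only if no $b\notin D$ satisfies $b\to u$ for all $u\in D$. Each of these $M-h$ events has probability $2^{-h}$, and they are independent because they concern disjoint sets of pairs. So $D$ is dominating with probability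
\[
(1-2^{-h})^{M-h}\le e^{-(M-h)/\sqrt M}\le e^{1-\sqrt M}.
\]
There are at most $M^h\le e^{\frac12\log_2M\,\ln M}$ sets $D$, so the expected number of dominating $h$-sets is at most $e^{\frac12\log_2M\ln M+1-\sqrt M}$, which tends to $0$. For large $M$ some tournament has no dominating $h$-set. It has no smaller dominating set either, since supersets of dominating sets are dominating. Hence $\gamma_M\ge h+1>\frac12\log_2M$.
\end{proof}

The tiling system will have to compute its tournament without guessing, so we fix one by a rule. A number $z$ with $0\le z<2^{M^2}$ encodes a tournament $T(z)$: for $u<v$ we have $u\to v$ if the binary digit of $z$ at $2^{uM+v}$ is $1$, and $v\to u$ otherwise. Every tournament on $V$ has such a code. Let $z_M$ be the least $z$ with $\gamma(T(z))=\gamma_M$, and put $T_M=T(z_M)$.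

\section{Congruences and the lower bound at a fixed height}\label{sec:primes}

\subsection{From certificates to congruences}

Keep $T$ and $k$ arbitrary for the moment. Let $Q$ be an integer larger than all values $\rho_c(x)$, let $q_x$ for $x\in X$ be distinct primes greater than $Q$, and let $\Pi=\prod_{x\in X}q_x$. For a certificate $c$ put $d_c=\prod_{x\in S_c}q_x$, and let $r_c$ be the unique integer with $0\le r_c<d_c$ and $r_c\equiv\rho_c(x)\pmod{q_x}$ for all $x\in S_c$. We say that $n$ \emph{satisfies} $c$ if $n\equiv r_c\pmod{d_c}$; by the CRT this means $n\equiv\rho_c(x)\pmod{q_x}$ for all $x\in S_c$.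

\begin{lemma}\label{lem:unique}
Every integer satisfies at most one certificate, and a multiple of $\Pi$ satisfies none.
\end{lemma}

\begin{proof}
Suppose that $n$ satisfies $c\ne c'$, and take $x$ from Lemma~\ref{lem:incomp}. Then $\rho_c(x)\equiv n\equiv\rho_{c'}(x)\pmod{q_x}$, although these are distinct numbers in $[0,q_x)$. For the second claim let $c=(b,\tau)$ and $x=(b,\tau(b))$. Then $0<\rho_c(x)<q_x$, so no multiple of $q_x$ satisfies $c$.
\end{proof}

Both parts use that the values of $\rho_c$ are smaller than the primes. The next lemma makes the argument of Section~\ref{sec:goal} precise. It tolerates finitely many exceptions for each certificate; this slack will pay for a computation in Section~\ref{sec:urec}.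

\begin{lemma}[pumping]\label{lem:pump}
Let $G$ be a column graph with $N$ vertices. Suppose that $W(G)$ contains all positive multiples of $\Pi$ and that, for each certificate $c$, only finitely many elements of $W(G)$ satisfy $c$. Then $N\ge Q^{k\gamma(T)}$.
\end{lemma}

\begin{proof}
Let $n_0>N$ be a multiple of $\Pi$, and take an accepting walk with $n_0$ vertices. Among its first $N+1$ vertices one occurs twice, at distance $\ell$ with $1\le\ell\le N$. Repeating the closed part between the two occurrences shows that
\begin{equation}\label{eq:prog}
n_0+j\ell\in W(G)\qquad\text{for all }j\ge0 .
\end{equation}
Let $H=\{x\in X:q_x\mid\ell\}$. The $q_x$ are distinct primes greater than $Q$, so $Q^{|H|}\le\prod_{x\in H}q_x\le\ell\le N$. It suffices to show $|H|\ge k\gamma(T)$.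

Suppose that $|H|<k\gamma(T)$. By Lemma~\ref{lem:hit} there is a certificate $c$ with $N_c\cap H=\emptyset$. For $x\in S_c\setminus H$ the number $\ell$ is invertible modulo $q_x$, so the condition $j\ell\equiv\rho_c(x)\pmod{q_x}$ prescribes a residue of $j$ modulo $q_x$. By the CRT, infinitely many $j\ge0$ meet these conditions for all $x\in S_c\setminus H$. Let $n=n_0+j\ell$ for such a $j$. For $x\in S_c\setminus H$ we get $n\equiv\rho_c(x)\pmod{q_x}$, since $q_x\mid n_0$. For $x\in S_c\cap H$ we have $q_x\mid n_0$ and $q_x\mid\ell$, so $n\equiv0\pmod{q_x}$, and $\rho_c(x)=0$ because $x\notin N_c$. Thus infinitely many terms of the progression \eqref{eq:prog} satisfy $c$, contrary to the hypothesis.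
\end{proof}

In Example~\ref{ex:triangle}, if the six primes are chosen in an interval $(Q,2Q]$ with $Q\ge6$, the twelve cycles have at most $12\cdot(2Q)^3$ vertices in total, while every column graph for the complementary set of widths has at least $Q^4$.

\subsection{Parameters for height $m$}

A column of height $m$ carries $O(m)$ bits, so the moduli should be smaller than $2^m$. Take $k=M$ and $Q=2^s$. If all primes are at most $Q^2$, then $d_c<Q^{4M}$, which asks for $4Ms\le m$. The values of $\rho_c$ and the supply of $M^2$ primes ask for $s\ge M^2$. This suggests, for $m\ge32$,
\[
M=\lfloor(m/4)^{1/3}\rfloor,\qquad s=\lfloor m/(4M)\rfloor,\qquad Q=2^s,\qquad T=T_M,\qquad k=M .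
\]
For $(u,i)\in X$ let $q_{(u,i)}$ be the $(uM+i+1)$-th prime greater than $Q$. From now on certificates, $d_c$, $r_c$ and $\Pi=\Pi_m$ refer to these choices, and
\[
R_m=\{(d_c,r_c):c\text{ a certificate}\}\quad(m\ge32),\qquad R_m=\emptyset\quad(m<32).
\]

\begin{lemma}\label{lem:param}
Let $m\ge32$. Then:
\begin{enumerate}
\item[(a)] $M\ge2$ and $M^M+2\le2^{M^2}\le Q$; all values $\rho_c(x)$ are less than $Q$, and there are fewer than $Q$ certificates;
\item[(b)] $Q<q_x\le Q^2\le 2^{m/4}$ for all $x\in X$;
\item[(c)] $2\le d_c<2^m$ for all certificates $c$;
\item[(d)] $Q^{M\gamma_M}\ge2^{m\gamma_M/8}$, and for all large $m$ also $2^{m\gamma_M/8}\ge2^{m(\log_2m-6)/48}$.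
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $m\ge32$ we get $M\ge2$, and $4M^3\le m$ gives $m/(4M)\ge M^2$, hence $s\ge M^2$. From $M\le2^{M-1}$ we get $M^M\le2^{M^2-M}$, and since $2\le 2^{M^2-M}$ we obtain $M^M+2\le2\cdot2^{M^2-M}\le2^{M^2}$. The values $\rho_c(x)$ are at most $M^M+1$. The number of certificates is at most $M\cdot M^M\le2^{(M-1)(M+1)}<2^{M^2}$.

(b) Bertrand's postulate says that for every integer $y\ge1$ there is a prime in $(y,2y]$. So each interval $(2^{i-1}Q,2^iQ]$ with $1\le i\le M^2$ contains a prime, and the first $M^2$ primes above $Q$ are at most $2^{M^2}Q\le Q^2$. Also $2s\le m/(2M)\le m/4$.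

(c) Since $1\le|S_c|\le2M-1$, we have $2\le d_c\le Q^{2(2M-1)}<Q^{4M}=2^{4Ms}\le2^m$.

(d) We have $M\le m/(4M^2)\le m/16$, so $sM\ge(m/(4M)-1)M=m/4-M\ge m/8$, and $Q^{M\gamma_M}=2^{sM\gamma_M}\ge2^{m\gamma_M/8}$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $M\ge\frac12(m/4)^{1/3}$, that is, $\log_2M\ge\frac13\log_2m-\frac53$. For large $m$, Lemma~\ref{lem:erdos} gives $\gamma_M>\frac16\log_2m-\frac56\ge\frac16(\log_2m-6)$.
\end{proof}

By (a), Lemmas~\ref{lem:unique} and~\ref{lem:pump} apply. In terms of $R_m$, the first part of Lemma~\ref{lem:unique} reads as follows, trivially so for $m<32$:
\begin{equation}\label{eq:one}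
\text{for all $m\ge1$ and $n\ge0$ there is at most one $(d,r)\in R_m$ with $n\equiv r\!\!\pmod d$.}
\end{equation}

\subsection{Complementing unary unambiguous automata}

\begin{proof}[Proof of Theorem~\ref{thm:ufa}]
For $m\ge32$ let $U_m$ be the set of $n\ge0$ with $n\equiv r\pmod d$ for some $(d,r)\in R_m$. Take disjoint cycles, one for each $(d,r)\in R_m$, with states $0,\dots,d-1$, transitions $i\to i+1\bmod d$ and final state $r$. Add one new state, which is the only initial state and is not final, with a transition to the state $1$ of every cycle. For $n\ge1$ the runs of $n$ transitions correspond to the cycles, and the run entering the cycle of $(d,r)$ ends in the state $n\bmod d$. The number $0$ is not accepted, and $0\notin U_m$ by Lemma~\ref{lem:unique}, as $0$ is a multiple of $\Pi_m$. So the automaton recognizes $U_m$, and it is unambiguous by \eqref{eq:one}. By Lemma~\ref{lem:param}(a)--(c) there are at most $2^m$ cycles, each of length less than $2^m$, so there are at most $N=2^{2m+1}$ states.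

Let $B$ be an NFA with $N'$ states for $\mathbb N\setminus U_m$. Regard its transition graph as a column graph $G$ whose start vertices are the states reached from an initial state by one transition and whose end vertices are the final states. For $n\geq 1$, deleting the first state of an accepting run of $n$ transitions gives an accepting walk with $n$ vertices, and every accepting walk arises in this way. So $W(G)=\{n\ge1:n\notin U_m\}$. This set contains the positive multiples of $\Pi_m$ by Lemma~\ref{lem:unique}, and none of its elements satisfies a certificate. Lemmas~\ref{lem:pump} and~\ref{lem:param}(d) give $N'\ge2^{m(\log_2m-6)/48}$ for all large $m$. Since $\log_2N=2m+1\le3m$ and $\log_2\log_2N\le\log_2m+2$, we obtain for large $m$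
\[
N'\ge N^{(\log_2m-6)/144}\ge N^{(\log_2\log_2N-8)/144}=N^{\Omega(\log\log N)}.\qedhere
\]
\end{proof}

\section{One unambiguous tiling system for all heights}\label{sec:urec}

So far we have a separate automaton for each $m$. A tiling system has one alphabet and one set of tiles for all heights. The cycles themselves are easy to imitate: the first column guesses $m$-bit numbers $d$ and $r$, which are copied from column to column, and a counter runs modulo $d$ and is compared with $r$ in the last column. The difficulty is to restrict the guess to $R_m$; without this check every width would be accepted as soon as $m\ge2$, for instance with $d=2$. We let a machine working in the $m$ cells of a column decide whether $(d,r)\in R_m$, one step per column. The machine must be deterministic, so that it adds no further preimages. The price is that a picture is accepted only if it is wide enough for the computation to finish.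

\subsection{Regular relations between columns}

We use standard facts on regular word languages: each is recognized by a complete deterministic finite automaton (DFA), and they are closed under Boolean operations. A word over a product alphabet is a tuple of words of equal length, its \emph{tracks}; a regular condition on some of the tracks is a regular condition on the word. In particular a language $E\subseteq(A\times A)^+$ is a relation between words of equal length over $A$. The next lemma is a converse to Lemma~\ref{lem:graph} that preserves the number of preimages.

\begin{lemma}\label{lem:runs}
Let $A$ be a finite alphabet, and let $I,F\subseteq A^+$ and $E\subseteq(A\times A)^+$ be regular. An \emph{$(m,n)$-run} is a sequence $w_1,\dots,w_n\in A^m$ with $w_1\in I$, $w_n\in F$ and $(w_j,w_{j+1})\in E$ for $1\le j<n$. There is a tiling system over $\{a\}$ in which, for all $m,n\ge1$, the number of preimages of $a^{m,n}$ equals the number of $(m,n)$-runs.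
\end{lemma}

\begin{proof}
The idea is to write into each cell, next to its letter, the states of three DFAs that read the columns from the top down. Take complete DFAs for $I,F,E$ with state sets $Z_I,Z_F,Z_E$, and a symbol $\bot\notin Z_E$ for the first column, which has no left neighbor. Let $\Gamma=A\times Z_I\times Z_F\times(Z_E\cup\{\bot\})$ and let $\pi$ be constant. We speak of the letter and the $I$-, $F$- and $E$-component of a symbol of $\Gamma$. Let $\Theta$ consist of all tiles $\begin{smallmatrix}\alpha&\beta\\ \lambda&\mu\end{smallmatrix}$ over $\Gamma\cup\{\#\}$ that satisfy the following three implications.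
\begin{enumerate}
\item[(1)] Suppose $\mu\in\Gamma$, with letter $x$. The $I$-component of $\mu$ is the state that the DFA of $I$ reaches by reading $x$ from the $I$-component of $\beta$, or from its initial state if $\beta=\#$; the same holds with $F$ in place of $I$. If $\lambda=\#$, the $E$-component of $\mu$ is $\bot$. If $\lambda\in\Gamma$ has letter $y$, the $E$-component of $\mu$ is the state that the DFA of $E$ reaches by reading $(y,x)$ from the $E$-component of $\beta$, which is required to differ from $\bot$, or from its initial state if $\beta=\#$.
\item[(2)] Suppose $\beta\in\Gamma$ and $\mu=\#$. If $\alpha=\#$, the $I$-component of $\beta$ is accepting. If $\alpha\in\Gamma$, the $E$-component of $\beta$ is an accepting state in $Z_E$.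
\item[(3)] Suppose $\alpha\in\Gamma$ and $\beta=\lambda=\mu=\#$. Then the $F$-component of $\alpha$ is accepting.
\end{enumerate}
Let $p'$ be a picture of size $(m,n)$ over $\Gamma$, and let $w_1,\dots,w_n\in A^m$ be the columns of its letters. The tiles of $\hat{p'}$ with $\mu\in\Gamma$ run over all cells $\mu$ of $p'$, with $\beta$ above $\mu$ and $\lambda$ to its left. By induction down each column, (1) holds for all tiles if and only if the cell in row $i$ and column $j$ carries the states of the DFAs of $I$ and $F$ after the first $i$ letters of $w_j$, and carries $\bot$ if $j=1$ and the state of the DFA of $E$ after the first $i$ letters of $(w_{j-1},w_j)$ if $j\ge2$. So for given $w_1,\dots,w_n$ exactly one $p'$ satisfies (1). The tiles to which (2) applies are those with $\beta$ in the bottom row, and $\alpha=\#$ exactly when $\beta$ is in column $1$. Given (1), they say that $w_1\in I$ and $(w_{j-1},w_j)\in E$ for $2\le j\le n$. The only tile to which (3) applies has $\alpha$ in the bottom right corner, and it says that $w_n\in F$. Hence $p'\mapsto(w_1,\dots,w_n)$ is a bijection from the pictures of size $(m,n)$ in $L(\Theta)$ onto the $(m,n)$-runs.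
\end{proof}

\subsection{A machine deciding $R_m$ in $m$ cells}

We use deterministic one-tape machines that never leave their input cells. Such a machine $\mathcal M$ has a finite state set $Y$ with an initial state $y_0$ and an accepting state $y_+$, a finite tape alphabet $\Delta$, and a total transition function $\delta\colon Y\times\Delta\to Y\times\Delta\times\{-1,0,1\}$. A tape symbol is a tuple of bits: a flag ``first'', a flag ``last'', two input bits, and a fixed number of work bits. The function $\delta$ never changes the flags, never moves by $-1$ on a symbol flagged ``first'' or by $1$ on a symbol flagged ``last'', and satisfies $\delta(y_+,x)=(y_+,x,0)$. A \emph{configuration} on $m$ cells is a word $C\in(\Delta\times(Y\cup\{\circ\}))^m$ in which exactly cell $1$ is flagged ``first'', exactly cell $m$ is flagged ``last'', and exactly one cell, the position of the head, carries a state instead of $\circ$. Every configuration has a unique successor, and an accepting configuration, one with state $y_+$, is its own successor. For $0\le d,r<2^m$, written with $m$ bits and the most significant bit first, the \emph{initial configuration} has the $i$-th bits of $d$ and $r$ as input bits of cell $i$, all work bits $0$,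 and the state $y_0$ in cell $1$.

\begin{lemma}\label{lem:machine}
There is a machine $\mathcal M$ such that for all $m\ge1$ and $0\le d,r<2^m$, the computation from the initial configuration reaches $y_+$ if and only if $(d,r)\in R_m$.
\end{lemma}

\begin{proof}
To \emph{reject} means to enter a state other than $y_+$ in which the machine stays forever without moving. First $\mathcal M$ walks from cell $1$ toward the last cell, counting up to $32$ in its state, and rejects if $m<32$. Let $m\ge32$.

\emph{Registers.} A track of work bits is a register holding a number less than $2^m$, aligned with the input tracks. In one sweep from the last cell to the first, keeping a carry, a borrow or the current result of a comparison in its state, $\mathcal M$ can set a register to $0$ or $1$, copy, add, subtract and compare registers. It loads $m$ into a register by moving a marker bit along the cells and adding $1$ once per cell. Time is not restricted, so multiplication is repeated addition, powers are repeated multiplication, and division with remainder is repeated subtraction; no intermediate value exceeds the largest of the arguments and the result. The digit of index $i$ of a number in base $2$ or $M$ is found by dividing $i$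 times by the base and taking a remainder. A fixed program with a fixed number of variables is then carried out by the finite control, provided that all values are less than $2^m$.

\emph{Program.}
\begin{enumerate}
\item Find $M$ as the largest integer with $4M^3\le m$, by testing $1,2,\dots$; the largest value computed is $4(M+1)^3\le32M^3\le8m<2^m$. Compute $s$ and $Q$.
\item Compute $z_M$. Loop over $z=0,\dots,2^{M^2}-1$. The relation $u\in\mathrm{In}[b]$ in $T(z)$ holds if $u=b$, or $u<b$ and bit $uM+b$ of $z$ is $1$, or $u>b$ and bit $bM+u$ of $z$ is $0$. To find $\gamma(T(z))$, loop over the numbers below $2^M$, read each as a subset $D\subseteq V$, count its elements, test domination by loops over $b$ and $u$, and keep the least size of a dominating set. Keep the largest value of $\gamma(T(z))$ seen so far and the first $z$ attaining it.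
\item Loop over $b\in V$ and $\nu\in\{0,\dots,M^{|\mathrm{In}[b]|}-1\}$ in $T_M$. The pair $(b,\nu)$ stands for the certificate $c=(b,\tau)$ with $\mathrm{code}(\tau)=\nu$, and every certificate occurs. For $u\in\mathrm{In}[b]$, the value $\tau(u)$ is the base-$M$ digit of $\nu$ whose index is the number of elements of $\mathrm{In}[b]$ below $u$.
\item For each $(b,\nu)$ set $e=1$ and loop over $(u,i)\in X$. Skip $(u,i)$ unless it lies in $S_c$, that is, unless $u=b$, or $u\in\mathrm{In}(b)$ and $i=\tau(u)$. Otherwise compute $q_{(u,i)}$ by counting primes upward from $Q+1$ with trial division, check whether $r\bmod q_{(u,i)}$ equals $\rho_c(u,i)$, which is $2+\nu$, $0$ or $1$ according to its definition, and replace $e$ by $e\cdot q_{(u,i)}$.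
\item Enter $y_+$ if for the current $(b,\nu)$ all checks in step 4 succeeded, the final $e$ equals $d$, and $r<d$. Reject if the loop of step 3 ends without this.
\end{enumerate}
By Lemma~\ref{lem:param}, the numbers in steps 2 and 3 are at most $2^{M^2}\le Q$, those in the search for primes are at most $Q^2<2^m$, and every value of $e$ divides $d_c<2^m$. The final $e$ is $d_c$, so the test in step 5 says that $d=d_c$, $0\le r<d_c$ and $r\equiv\rho_c(x)\pmod{q_x}$ for all $x\in S_c$, where $\rho_c(x)<q_x$. By the definition of $r_c$ this means $(d,r)=(d_c,r_c)$.
\end{proof}

\subsection{The language $L$}

For $(d,r)\in R_m$ let $t_m(d,r)$ be the number of steps after which $\mathcal M$ first reaches $y_+$ on input $(d,r)$. Define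
\[
L=\{a^{m,n}:\text{ there is }(d,r)\in R_m\text{ with }n\equiv r\!\!\pmod d\text{ and }n>t_m(d,r)\}.
\]

\begin{proposition}\label{prop:urec}
$L\in\mathrm{UREC}$.
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:runs} with $A=\{0,1\}^3\times\Delta\times(Y\cup\{\circ\})$. A column $w\in A^m$ has tracks $d,r,\kappa$, read as $m$-bit numbers with the most significant bit on top, and a track $C$; the tracks of a second column $w'$ carry primes.
\begin{itemize}
\item $w\in I$ if $\kappa=1$ and $C$ is the initial configuration for $(d,r)$.
\item $(w,w')\in E$ if $d'=d$ and $r'=r$; $C$ is a configuration and $C'$ is its successor; and $\kappa'=0$ if $\kappa+1=d$, while $\kappa'=\kappa+1$ if $\kappa+1\ne d$.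
\item $w\in F$ if $\kappa=r$ and $C$ is an accepting configuration.
\end{itemize}

\emph{Regularity.} Being a configuration is a regular condition: it fixes the flags of the first, the last and the other letters and asks for exactly one state. The conditions $\kappa=1$ and $\kappa'=0$ say that a track lies in $0^*1$ or in $0^+$. Equality of two tracks, the vanishing of the work bits and the presence of $y_0$ in the first cell or of $y_+$ in some cell are conditions on single letters. So $I$ and $F$ are regular. Two more ingredients are needed for $E$. First, for binary words of equal length, $v$ represents the number of $u$ plus $1$ if and only if $u=y01^i$ and $v=y10^i$ for some word $y$ and $i\ge0$. The pairs $(u,v)$ form the regular language $\{(0,0),(1,1)\}^*(0,1)(1,0)^*$. The counter condition is a Boolean combination of this relation for the tracks $(\kappa,d)$ and $(\kappa,\kappa')$ and of $\kappa'=0$. Second, let $C$ be a configuration. In one step the tape symbol of cell $i$ changes only if the head is on $i$, and cell $i$ carries a state afterwards only if the head was on $i-1$ and moved by $1$, on $i$ and stayed, or on $i+1$ and moved by $-1$. So there is a fixed function $f$ such that $C'$ is the successor of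 $C$ if and only if $C'(i)=f(C(i-1),C(i),C(i+1))$ for $1\le i\le m$, with a dummy symbol for $C(0)$ and $C(m+1)$. A DFA reading $(C,C')$ verifies this by remembering the last two letters it has read.

\emph{Runs.} The column $w_1\in I$ is determined by $(d,r)$, and for each $w$ there is at most one $w'$ with $(w,w')\in E$. So for given $m,n$ a run is determined by $(d,r)$. In an $(m,n)$-run the tracks $d,r$ are constant, and column $j$ holds the configuration of $\mathcal M$ after $j-1$ steps on input $(d,r)$. Since accepting configurations persist, the last one is accepting if and only if $(d,r)\in R_m$ and $n-1\ge t_m(d,r)$. Let now $(d,r)\in R_m$, so $2\le d<2^m$ by Lemma~\ref{lem:param}(c). The counter starts at $1=1\bmod d$. If $\kappa<d$, then either $\kappa+1=d$ and $\kappa'=0$, or $\kappa'=\kappa+1<d$ fits into $m$ bits. Hence the sequence of columns starting from $w_1$ can be continued forever, and column $j$ has $\kappa=j\bmod d$. As $0\le r<d$, column $n$ has $\kappa=r$ if and only if $n\equiv r\pmod d$.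

Therefore the $(m,n)$-runs are in bijection with the pairs $(d,r)\in R_m$ satisfying $n\equiv r\pmod d$ and $n>t_m(d,r)$. Such a pair exists if and only if $a^{m,n}\in L$, and there is at most one by \eqref{eq:one}. The tiling system of Lemma~\ref{lem:runs} thus recognizes $L$ and is unambiguous.
\end{proof}

\section{The complement of $L$}\label{sec:compl}

\begin{lemma}\label{lem:lower}
Let $m\ge32$. Every column graph for $\{a\}^{++}\setminus L$ at height $m$ has at least $Q^{M\gamma_M}\ge2^{m\gamma_M/8}$ vertices.
\end{lemma}

\begin{proof}
Let $G$ be such a graph, so $W(G)=\{n\ge1:a^{m,n}\notin L\}$. A positive multiple $n$ of $\Pi_m$ satisfies no certificate by Lemma~\ref{lem:unique}, so $a^{m,n}\notin L$ and $n\in W(G)$. If $n\in W(G)$ satisfies a certificate $c$, then $n\le t_m(d_c,r_c)$ by the definition of $L$, so there are only finitely many such $n$. Lemmas~\ref{lem:pump} and~\ref{lem:param}(d) give the bound.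
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:columns}]
Let $\Gamma$ be the local alphabet of the unambiguous tiling system of Proposition~\ref{prop:urec}. Lemma~\ref{lem:graph} gives unambiguous column graphs for $L$ with vertex set $\Gamma^m$. The lower bound for the complement follows from Lemma~\ref{lem:lower} and the second part of Lemma~\ref{lem:param}(d).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $L\in\mathrm{UREC}$ by Proposition~\ref{prop:urec}. Suppose that a tiling system with a local alphabet of $g$ letters recognizes $\{a\}^{++}\setminus L$. Here $g\ge1$, because $R_1=\emptyset$ and so $a^{1,1}\notin L$. For every $m\ge32$, Lemma~\ref{lem:graph} gives a column graph with $g^m$ vertices for $\{a\}^{++}\setminus L$ at height $m$, and Lemma~\ref{lem:lower} gives $g^m\ge2^{m\gamma_M/8}$. Thus $\gamma_M\le8\log_2g$ for $M=\lfloor(m/4)^{1/3}\rfloor$ and all $m\ge32$. As $m\to\infty$ we have $M\to\infty$, and $\gamma_M\to\infty$ by Lemma~\ref{lem:erdos}. This contradiction shows $\{a\}^{++}\setminus L\notin\mathrm{REC}$.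

Now let $\Sigma$ be any nonempty finite alphabet, choose a letter of $\Sigma$, call it $a$, and regard $L$ as a subset of $\Sigma^{++}$. The same unambiguous tiling system, with $\pi$ regarded as a map into $\Sigma$, shows $L\in\mathrm{UREC}$. Suppose that $(\Sigma,\Gamma,\Theta,\pi)$ recognizes $\Sigma^{++}\setminus L$. Let $\Gamma_a=\pi^{-1}(a)$, and let $\Theta_a$ be the set of tiles of $\Theta$ over $\Gamma_a\cup\{\#\}$. A preimage of a picture over $\{a\}$ uses only letters of $\Gamma_a$, and a picture over $\Gamma_a$ lies in $L(\Theta)$ if and only if it lies in $L(\Theta_a)$. So $(\{a\},\Gamma_a,\Theta_a,\pi|_{\Gamma_a})$ recognizes $(\Sigma^{++}\setminus L)\cap\{a\}^{++}=\{a\}^{++}\setminus L$, which is not in $\mathrm{REC}$. Hence $\Sigma^{++}\setminus L\notin\mathrm{REC}$, and since $\mathrm{UREC}\subseteq\mathrm{REC}$, the family $\mathrm{UREC}$ is not closed under complementation.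
\end{proof}

\begin{thebibliography}{1}

\bibitem{urec}
\emph{Unambiguous Recognizable Two-Dimensional Languages},
\texttt{http://archive.numdam.org/article/ITA\_2006\_\_40\_2\_277\_0.pdf}.

\end{thebibliography}
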